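\title{A pathological analytic P-ideal with the Radon--Nikodym property}

\begin{abstract}
An ideal $\mathcal I$ on $\omega$ has the Radon--Nikodym property if every homomorphism $\mathcal P(\omega)/\mathrm{fin}\to\mathcal P(\omega)/\mathcal I$ with a continuous lifting has a lifting of the form $A\mapsto h^{-1}[A]$. By a theorem of Farah, every non-pathological analytic P-ideal has this property. We show that the converse fails by constructing an explicit pathological analytic P-ideal with the Radon--Nikodym property. The ideal is a $c_0$-type sum of submeasures $\phi_n$ on finite cubes, in which a set is small if a few of the sets $\{x:i\in x\}$ cover it up to an error that is improbable under a family of product measures. The core of the proof is a stability theorem: a map from a finite Boolean algebra that preserves the operations up to $\phi_n$-error $\delta$ is within $\delta+8/n$ of a homomorphism, whatever the size of the algebra. The result extends to Baire-measurable liftings and to all restrictions of the ideal, one of which is tall and pathological.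
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Ideals and submeasures}
Throughout, an \emph{ideal} is an ideal on $\omega$ that contains all finite sets, and $\mathrm{fin}$ is the ideal of finite sets. We identify $\mathcal P(\omega)$ with the Cantor space $2^\omega$, to which the words ``analytic'' and ``continuous'' refer, and a natural number $N$ with the set $\{0,\dots,N-1\}$. An ideal $\mathcal I$ is a \emph{P-ideal} if for every countable family $\{A_n\}\subseteq\mathcal I$ there is $A\in\mathcal I$ with $A_n\setminus A$ finite for all $n$.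

A \emph{submeasure} on a set is a monotone and subadditive map $\phi$ from its subsets to $[0,\infty]$ with $\phi(\emptyset)=0$. A submeasure on $\omega$ is \emph{lower semicontinuous} (lsc) if $\phi(A)=\lim_N\phi(A\cap N)$ for all $A$, and then we put
\[
\operatorname{Exh}(\phi)=\{A\subseteq\omega:\lim_N\phi(A\setminus N)=0\}.
\]
By Solecki's theorem, an ideal is an analytic P-ideal if and only if it equals $\operatorname{Exh}(\phi)$ for some lsc submeasure $\phi$ with $\phi(\{j\})<\infty$ for all $j$.

An lsc submeasure $\phi$ is \emph{non-pathological} if for every $A\subseteq\omega$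
\[
\phi(A)=\sup\{\mu(A):\mu\text{ is a finitely additive measure on $\omega$ and }\mu\le\phi\}.
\]
An analytic P-ideal is \emph{non-pathological} if it equals $\operatorname{Exh}(\phi)$ for some non-pathological lsc submeasure $\phi$, and \emph{pathological} otherwise. An lsc submeasure that is a supremum of measures is non-pathological by definition. This covers $\mathrm{fin}$ (take the supremum of the point masses), the ideal of sets $A$ with $\sum_{j\in A}1/(j+1)<\infty$ (a single measure), and the ideal of sets $A$ with $2^{-n}|A\cap[2^n,2^{n+1})|\to0$ (the supremum of the normalized counting measures).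

To see how a submeasure can exceed the measures below it, take a set with three points, give value $1$ to its subsets with one or two points and value $2$ to the whole set. This is a submeasure. If $\mu$ is a measure below it, then adding the inequalities for the three pairs gives $2\mu(\text{whole set})\le3$, because each point lies in two of the three pairs. So the measures reach $3/2$ and not $2$. A bounded gap of this kind is invisible to the ideal, since $\psi\le\phi\le C\psi$ implies $\operatorname{Exh}(\phi)=\operatorname{Exh}(\psi)$. The mechanism is nevertheless the one we shall use: a large set, each of whose points lies in a fixed fraction of the members of a family of small sets.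

\subsection{Liftings}
Homomorphisms of Boolean algebras preserve the unit. Let $\Phi\colon\mathcal P(\omega)/\mathrm{fin}\to\mathcal P(\omega)/\mathcal I$ be a homomorphism; we write $\Phi[A]$ for $\Phi([A]_{\mathrm{fin}})$ and $[X]$ for $[X]_{\mathcal I}$. A \emph{lifting} of $\Phi$ is a function $H\colon\mathcal P(\omega)\to\mathcal P(\omega)$, not necessarily a homomorphism, with $[H(A)]=\Phi[A]$ for all $A\subseteq\omega$. A lifting is \emph{completely additive} if it has the form $A\mapsto h^{-1}[A]$ for some function $h\colon\omega\to\omega$. The ideal $\mathcal I$ has the \emph{Radon--Nikodym property}, or \emph{RN property}, if every homomorphism $\mathcal P(\omega)/\mathrm{fin}\to\mathcal P(\omega)/\mathcal I$ with a continuous lifting has a completely additive lifting.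

Some restriction on the lifting is needed already for $\mathcal I=\mathrm{fin}$. Let $\Phi[A]$ be $1$ or $0$ according to whether $A$ belongs to a fixed nonprincipal ultrafilter. If $A\mapsto h^{-1}[A]$ lifted $\Phi$, then $h$ would be finite-to-one, so its range would be infinite; for a set $A$ that contains infinitely many and omits infinitely many points of the range, $h^{-1}[A]$ would be neither finite nor cofinite.

\subsection{The question and the result}
Farah proved that every non-pathological analytic P-ideal has the RN property, and that not every analytic P-ideal has it. So the failures occur among pathological ideals only, and one asks whether they occur for all of them. The following question is posed in \cite{filters}.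

\begin{quote}
Is there a pathological analytic P-ideal with the RN property?
\end{quote}

It helps to read a lifting pointwise. For $x\in\omega$ let $f_x(A)=1$ if $x\in H(A)$ and $f_x(A)=0$ otherwise. For every pair $A,B$ an identity such as $f_x(A\cap B)=f_x(A)f_x(B)$ holds for all $x$ outside a set in $\mathcal I$, which depends on the pair. In a completely additive lifting, $f_x$ is evaluation at the point $h(x)$ and satisfies all identities at once. The RN property thus exchanges quantifiers, from ``for all pairs, for most $x$'' to ``for most $x$, for all pairs''. When ``most'' refers to a measure, the tool for such an exchange is Fubini's theorem. The mechanism of pathology described above is a failure of Fubini's theorem: each set of the family is small, yet a large set of points lies in many of them. One might therefore guess that pathology always destroys the RN property. It does not.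

\begin{theorem}\label{thm:main}
There is a pathological analytic P-ideal with the RN property. In particular, the converse of Farah's theorem fails.
\end{theorem}

The reason is that the exceptional sets of an approximate homomorphism do not form an arbitrary family. The algebra turns a single violation at $x$ into violations along \emph{every} translate, and a statement of this form can be averaged in situations where Fubini's theorem is not available. Section~\ref{sec:small} shows this on a model problem and derives from it the notion of small set. The ideal $\mathcal I$ is defined in Section~\ref{sec:ideal}, where it is shown to be pathological in a strong form (Theorem~\ref{thm:path}). Sections~\ref{sec:avg}--\ref{sec:hom} are finite combinatorics and end with the uniform stability theorem (Theorem~\ref{thm:uniform}). Section~\ref{sec:rn} deduces the RN property by a Baire category argument. Section~\ref{sec:more} treats Baire-measurable liftings and restrictions of $\mathcal I$, and gives a tall example.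

\section{Small subsets of a cube}\label{sec:small}

Fix $m\ge1$, let $[m]=\{1,\dots,m\}$ and $\Omega=\mathcal P([m])$, and put $B_i=\{x\in\Omega:i\in x\}$ for $i\in[m]$. For $G\subseteq[m]$ let $\lambda_G$ be the uniform probability measure on $\{x\in\Omega:x\cap G=\emptyset\}$. Under $\lambda_G$ the events $B_i$, $i\notin G$, are independent of probability $1/2$, and the events $B_i$, $i\in G$, are null. We write $\lambda_G(\text{condition on }x)$ for the measure of the set of $x$ that satisfy the condition. The symbols $\Pr_Y$ and $\mathbb E_Y$ refer to an index $Y$ that is uniformly distributed over a finite nonempty set; distinct indices are independent, and $\mathbb E_x$ is the expectation under the measure $\lambda_G$ in question. All vector spaces are over $\mathbb F_2$.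

\subsection{A model problem}
Let $V$ be a finite vector space, $W$ a vector space, and $u_x\colon V\to W$ $(x\in\Omega)$ linear maps. \emph{If $\{x:u_x(A)\ne0\}$ is small for every $A\in V$, must $\{x:u_x\ne0\}$ be small?} This is the simplest exchange of quantifiers, and it is also one of the steps of the proof (Lemma~\ref{lem:vanish}).

For a probability measure $\lambda$ on $\Omega$ the answer is yes. The kernel of a nonzero linear map contains at most half of $V$, so $1[u_x\ne0]\le2\Pr_A(u_x(A)\ne0)$, and exchanging the two averages gives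
\begin{equation}\label{eq:fubini}
\lambda(u_x\ne0)\le2\,\mathbb E_A\,\lambda(u_x(A)\ne0).
\end{equation}
Now declare the sets $B_i$ to be small, as we shall do to obtain pathology. A typical $x$ lies in half of them, so the information that $u_x(A)\neq0$ for half of all $A$ has no force. But linearity says more: if $u_x(A)\ne0$, then for \emph{every} $Y\in V$ one of $u_x(Y)$, $u_x(A+Y)$ is nonzero.

\begin{example}\label{ex:model}
Suppose that for each $A\in V$ there is $i_A\in[m]$ with $\{x:u_x(A)\ne0\}\subseteq B_{i_A}$. Fix $\zeta>0$ and let $K$ be the set of \emph{heavy} coordinates, those $i$ with $\Pr_A(i_A=i)\ge\zeta$; there are at most $1/\zeta$ of them. We claim that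
\[
\lambda_G(u_x\ne0)\le2\,(3/4)^{1/(4\zeta)}\qquad\text{for every }G\supseteq K .
\]
Fix $A$ and let $U_Y=\{i_Y,i_{A+Y}\}$. If $u_x(A)\ne0$, then $x$ meets $U_Y$ for every $Y$. If some $U_Y$ is contained in $G$, this has $\lambda_G$-probability $0$. Otherwise all sets $U_Y\setminus G$ are nonempty. Since $Y$ and $A+Y$ are both uniform on $V$, a coordinate outside $G$ lies in $U_Y$ for less than a $2\zeta$ fraction of all $Y$, so a given set $U_Y\setminus G$ meets $U_{Y'}\setminus G$ for less than a $4\zeta$ fraction of all $Y'$. A maximal family of pairwise disjoint sets $U_Y\setminus G$ meets every $U_{Y'}\setminus G$, so it has more than $1/(4\zeta)$ members. The random set $x$ meets each member independently with probability at most $3/4$. Hence $\lambda_G(u_x(A)\ne0)\le(3/4)^{1/(4\zeta)}$ for every $A$, and \eqref{eq:fubini} for the measure $\lambda_G$ gives the claim.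
\end{example}

So $\{x:u_x\ne0\}$ is covered by the sets $B_i$, $i\in K$, together with an improbable set, and the bounds depend neither on $m$ nor on $V$. We need bounds of this kind, because $m$ will be chosen last and $V$ will not be under our control. The improbable set cannot be avoided.

\begin{example}\label{ex:cover}
Let $\dim V=d$ and $m\ge2^d-1$, and regard the nonzero vectors of $V$ as elements of $[m]$. For a nonzero linear functional $\gamma$ let $I_\gamma=\{A:\gamma(A)=1\}$, a set of size $2^{d-1}$. If $x\supseteq I_\gamma$ for some $\gamma\ne0$, let $u_x$ be one such $\gamma$, and otherwise let $u_x=0$. Then $\{x:u_x(A)\ne0\}\subseteq B_A$ for $A\neq0$. If $F\subseteq[m]$ and $|F|<d$, some $\gamma\ne0$ vanishes on the vectors in $F$, and $x=I_\gamma$ misses $F$ while $u_x\ne0$. So fewer than $d$ sets $B_i$ do not cover $\{x:u_x\ne0\}$, although $\lambda_G(u_x\ne0)\le2^d\,2^{-2^{d-1}}$ for every $G$.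
\end{example}

\subsection{The definition}
The examples suggest to call $X$ small if it is improbable once $x$ is known to miss a small set $F$.

\begin{definition}\label{def:small}
For $F\subseteq[m]$ and $X\subseteq\Omega$ let $\nu_F(X)=\max\{\lambda_G(X):F\subseteq G\subseteq[m]\}$. The set $X$ is \emph{$(t,\varepsilon)$-small} if there is a \emph{witness} $F\subseteq[m]$ with $|F|\le t$ and $\nu_F(X)\le\varepsilon$.
\end{definition}

As a maximum of measures, $\nu_F$ is monotone and subadditive, and $\nu_{F'}\le\nu_F$ if $F\subseteq F'$. Hence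
\begin{equation}\label{eq:union}
\nu_{F_1\cup\dots\cup F_r}(X_1\cup\dots\cup X_r)\le\nu_{F_1}(X_1)+\dots+\nu_{F_r}(X_r),
\end{equation}
and a union of two $(t,\varepsilon)$-small sets is $(2t,2\varepsilon)$-small. The maximum over $G$ is needed for this. With $\lambda_F$ in place of $\nu_F$, the set $\{x:x\cap U=\emptyset\}$ would be small because $\lambda_\emptyset$ gives it measure $2^{-|U|}$, its complement would be small with witness $U$, and $\Omega$ would be a union of two small sets.

The second use of the maximum is conditioning. Under $\lambda_G$ the event $x\cap U=\emptyset$ has probability $2^{-|U\setminus G|}$, and conditioning on it turns $\lambda_G$ into $\lambda_{G\cup U}$. Since $G\cup U\supseteq U$, for all $G,U\subseteq[m]$ and $E\subseteq\Omega$,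
\begin{equation}\label{eq:cond}
\lambda_G(x\cap U=\emptyset\text{ and }x\in E)=2^{-|U\setminus G|}\lambda_{G\cup U}(E)\le2^{-|U\setminus G|}\,\nu_U(E).
\end{equation}

\section{The ideal and its pathology}\label{sec:ideal}

Small sets are not closed under unions, but a union, and each step of the stability proof, worsens the parameters $(t,\varepsilon)$ in a controlled way. We therefore set up $n$ levels of smallness such that each such operation costs one level, and measure a set by its level divided by $n$. A bounded number of operations then costs $O(1/n)$.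

\subsection{Levels}
For an integer $t\ge1$ and $0<\varepsilon\le10^{-6}$ let
\begin{equation}\label{eq:tau}
\eta=\frac{\varepsilon}{64\,t\,4^{4t}},\qquad t'=\frac t\eta,\qquad\eta'=\frac{\sqrt\varepsilon}{24\,t'\,64^{t'}},\qquad\tau(t,\varepsilon)=\Big\lceil\frac{t'}{\eta'}+2t'\Big\rceil .
\end{equation}
These values are dictated by Proposition~\ref{prop:linear}, which passes from $(t,\varepsilon)$-small to $(\tau(t,\varepsilon),100\sqrt\varepsilon)$-small sets. Until then only the inequalities $\tau(t,\varepsilon)\ge2t'\ge2t$ and $100\sqrt\varepsilon\ge2\varepsilon$ matter.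

Fix $n\ge1$. Define $\varepsilon_n=10^{-6}$ and $\varepsilon_k=(\varepsilon_{k+1}/100)^2$ for $1\le k<n$, so that $\varepsilon_{k+1}=100\sqrt{\varepsilon_k}$ and all $\varepsilon_k\le10^{-6}$. Define $t_1=1$ and $t_{k+1}=\tau(t_k,\varepsilon_k)$ for $1\le k<n$. These numbers depend on $n$: the errors are fixed from the top down, so that the largest is still tiny, and then the sizes are fixed from the bottom up. Finally put
\[
m_n=3t_n,\qquad\Omega_n=\mathcal P([m_n]),\qquad\mathcal S_k=\{X\subseteq\Omega_n:X\text{ is $(t_k,\varepsilon_k)$-small}\}\quad(1\le k\le n).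
\]
Each $\mathcal S_k$ is closed under subsets, $\mathcal S_k\subseteq\mathcal S_{k+1}$, and since $2t_k\le t_{k+1}$ and $2\varepsilon_k\le\varepsilon_{k+1}$,
\begin{equation}\label{eq:level}
X,X'\in\mathcal S_k\ \Longrightarrow\ X\cup X'\in\mathcal S_{k+1}\qquad(k<n).
\end{equation}
Let $L_n(\emptyset)=0$. For nonempty $X\subseteq\Omega_n$ let $L_n(X)$ be the least $k\in\{1,\dots,n\}$ with $X\in\mathcal S_k$, and $L_n(X)=n+1$ if there is no such $k$. Put $\phi_n=L_n/n$.

\begin{lemma}\label{lem:sub}
$\phi_n$ is a submeasure on $\Omega_n$ with values at most $(n+1)/n$.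
\end{lemma}

\begin{proof}
Monotonicity holds because each $\mathcal S_k$ is closed under subsets. Let $k=L_n(X)$ and $l=L_n(X')$. If one of the sets is empty, or one of $k,l$ equals the largest value $n+1$, then $L_n(X\cup X')\le k+l$ is immediate. Otherwise $1\le k,l\le n$ and $L_n(X\cup X')\le\max(k,l)+1\le k+l$, by \eqref{eq:level} if $\max(k,l)<n$ and by the bound $L_n\le n+1$ if $\max(k,l)=n$.
\end{proof}

\subsection{The ideal}
Partition $\omega$ into consecutive finite intervals $b_n$ $(n\ge1)$ with $|b_n|=|\Omega_n|$, identify $b_n$ with $\Omega_n$, and let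
\[
\phi(A)=\sup_n\phi_n(A\cap b_n),\qquad\mathcal I=\operatorname{Exh}(\phi).
\]
Then $\phi$ is a submeasure with $\phi\le2$. It is lsc, because $A\cap N\supseteq A\cap b_n$ once $N>\max b_n$. So $\mathcal I$ is an analytic P-ideal by Solecki's theorem. For $N=\min b_n$ we have $\phi(A\setminus N)=\sup_{j\ge n}\phi_j(A\cap b_j)$, and $\phi(A\setminus N)$ decreases with $N$; therefore
\begin{equation}\label{eq:ideal}
\mathcal I=\{A\subseteq\omega:\phi_n(A\cap b_n)\to0\}.
\end{equation}

\subsection{Pathology}
For $i\in[m_n]$ let $B^n_i=\{x\in b_n:i\in x\}$, and let $c_n=\{x\in b_n:|x|\ge m_n/3\}$. Every point of $c_n$ lies in at least a third of the sets $B^n_i$.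

\begin{lemma}\label{lem:bc}
$\phi_n(B^n_i)=1/n$ for all $i\in[m_n]$, and $\phi_n(c_n)=(n+1)/n$.
\end{lemma}

\begin{proof}
The set $B^n_i$ is nonempty and $\lambda_G(B^n_i)=0$ whenever $i\in G$, so $\{i\}$ witnesses $B^n_i\in\mathcal S_1$. Let $|F|\le t_n$ and $r=m_n-|F|$. Under $\lambda_F$ the size $|x|$ is binomial with parameters $r$ and $1/2$, hence symmetric about $r/2$, and $r/2\ge t_n=m_n/3$. So $\nu_F(c_n)\ge\lambda_F(|x|\ge r/2)\ge1/2>\varepsilon_n$, and $c_n$ belongs to no $\mathcal S_k$.
\end{proof}

Pathology of the ideal means that \emph{no} non-pathological submeasure defines it, so it does not suffice to examine $\phi$. The proof below shows that a competing $\psi$ must make the sets $B^n_i$ uniformly small, and then averages.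

\begin{theorem}[Strong pathology]\label{thm:path}
If $\psi$ is a non-pathological lsc submeasure with $\mathcal I\subseteq\operatorname{Exh}(\psi)$, then $\psi(c_n)\to0$, whereas $\phi_n(c_n)>1$ for all $n$. Every non-pathological analytic P-ideal containing $\mathcal I$ contains $\bigcup_{n\in M}c_n$ for some infinite $M$, and no such union is in $\mathcal I$. In particular, $\mathcal I$ is pathological.
\end{theorem}

\begin{proof}
Let $\beta_n=\max_i\psi(B^n_i)$. We claim that $\beta_n\to0$. Otherwise there are $\delta>0$, an infinite set $M$ and $i_n\in[m_n]$ for $n\in M$ with $\psi(B^n_{i_n})\ge\delta$. The set $X=\bigcup_{n\in M}B^n_{i_n}$ is in $\mathcal I$ by Lemma~\ref{lem:bc} and \eqref{eq:ideal}. But for every $N$ the set $X\setminus N$ contains some $B^n_{i_n}$, so $\psi(X\setminus N)\ge\delta$ and $X\notin\operatorname{Exh}(\psi)$, a contradiction.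

If $\mu\le\psi$ is a measure, then
\[
\beta_n\ge\frac1{m_n}\sum_{i=1}^{m_n}\mu(B^n_i)=\sum_{x\in b_n}\frac{|x|}{m_n}\,\mu(\{x\})\ge\frac13\,\mu(c_n).
\]
Since $\psi$ is non-pathological, the supremum over $\mu$ gives $\psi(c_n)\le3\beta_n\to0$.

Choose $n_1<n_2<\cdots$ with $\psi(c_{n_j})\le2^{-j}$ and let $X=\bigcup_jc_{n_j}$. For $N<N'$ the set $(X\setminus N)\cap N'$ is covered by finitely many $c_{n_j}$ that are not contained in $N$. By subadditivity and lower semicontinuity, $\psi(X\setminus N)\le\sum\{2^{-j}:c_{n_j}\not\subseteq N\}$, which tends to $0$ as $N\to\infty$. So $X\in\operatorname{Exh}(\psi)$. By Lemma~\ref{lem:bc} and \eqref{eq:ideal}, no infinite union of sets $c_n$ is in $\mathcal I$. Thus $\mathcal I\ne\operatorname{Exh}(\psi)$ for every non-pathological $\psi$.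
\end{proof}

\section{Averaging over spread families}\label{sec:avg}

In this section and the next, $m$ is arbitrary and $\Omega=\mathcal P([m])$. We extend Example~\ref{ex:model} to witnesses of any size and to positive errors. A small set $E_Y$ with witness $U_Y$ gives no information about the points $x$ that meet $U_Y$. So, given a family $(U_Y)_Y$ of subsets of $[m]$, we call the index $Y$ \emph{active at $x$} if $x\cap U_Y=\emptyset$. In the example it was enough to find one active index. With positive errors an active index can still fail, so we need to know that the active indices have a definite proportion, and we replace the disjoint subfamily by a variance estimate.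

The family $(U_Y)_Y$ is \emph{$(u,\theta)$-spread outside $G$} if $|U_Y|\le u$ for all $Y$ and $\Pr_Y(i\in U_Y)\le\theta$ for all $i\notin G$. Every family of small sets is spread outside a small set of heavy coordinates: if $|F_Y|\le t$ for all $Y$, then $\sum_i\Pr_Y(i\in F_Y)=\mathbb E_Y|F_Y|\le t$, so
\begin{equation}\label{eq:heavy}
|\{i:\Pr\nolimits_Y(i\in F_Y)\ge\theta\}|\le t/\theta .
\end{equation}

\begin{lemma}\label{lem:conc}
Let $(U_Y)_Y$ and $(U'_Z)_Z$ be $(u,\theta)$-spread outside $G$.
\begin{enumerate}
\item[(a)] $\Pr_{Y,Z}\big((U_Y\cap U'_Z)\setminus G\ne\emptyset\big)\le u\theta$.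
\item[(b)] Let $p(x)=\Pr_Y(x\cap U_Y=\emptyset)$ be the fraction of indices active at $x$, and $\bar p=\mathbb E_x\,p(x)$ its mean under $\lambda_G$. Then $\bar p=\mathbb E_Y2^{-|U_Y\setminus G|}\ge2^{-u}$ and $\lambda_G(p(x)\le\bar p/2)\le4u\theta4^u$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The probability is at most $\mathbb E_Y\sum_{i\in U_Y\setminus G}\Pr_Z(i\in U'_Z)\le u\theta$.

(b) The formula for $\bar p$ is \eqref{eq:cond} with $E=\Omega$. Let $\chi_Y(x)=1[x\cap U_Y=\emptyset]$. The variance of $p=\mathbb E_Y\chi_Y$ is the average over independent $Y,Y'$ of the covariance of $\chi_Y$ and $\chi_{Y'}$. This covariance is $0$ if $U_Y\setminus G$ and $U_{Y'}\setminus G$ are disjoint, since then the two functions depend on disjoint sets of independent coordinates, and it is at most $1$ in any case. By (a), applied to two copies of the family, the variance is at most $u\theta$. Chebyshev's inequality gives $\lambda_G(|p-\bar p|\ge\bar p/2)\le4u\theta/\bar p^{\,2}\le4u\theta4^u$.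
\end{proof}

\begin{lemma}[Averaging]\label{lem:avg}
Let $(U_Y)_Y$ be $(u,\theta)$-spread outside $G$, and let $E_Y\subseteq\Omega$ satisfy $\nu_{U_Y}(E_Y)\le\varepsilon$ for all $Y$. Then
\[
\lambda_G\big(x\in E_Y\text{ for every $Y$ active at }x\big)\le2\varepsilon+4u\theta4^u .
\]
In particular, this bound holds for $\lambda_G\big(\bigcap_YE_Y\big)$.
\end{lemma}

\begin{proof}
Let $e(x)=\Pr_Y(x\cap U_Y=\emptyset\text{ and }x\in E_Y)$. By \eqref{eq:cond}, $\mathbb E_x\,e(x)\le\varepsilon\,\mathbb E_Y2^{-|U_Y\setminus G|}=\varepsilon\bar p$, so Markov's inequality gives $\lambda_G(e(x)\ge\bar p/2)\le2\varepsilon$. On the event in the lemma $e(x)=p(x)$, so $p(x)\le\bar p/2$ or $e(x)\ge\bar p/2$. Now use Lemma~\ref{lem:conc}(b).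
\end{proof}

The gain is in the witness. Each $E_Y$ is improbable only given that $x$ misses its own $U_Y$, while the intersection is improbable given only that $x$ misses the heavy coordinates. This solves the model problem.

\begin{lemma}[Vanishing]\label{lem:vanish}
Let $t\ge1$ be an integer and $0<\varepsilon\le10^{-6}$. Let $V$ be a finite vector space, $W$ a vector space, and $u_x\colon V\to W$ $(x\in\Omega)$ linear maps such that $\{x:u_x(A)\ne0\}$ is $(t,\varepsilon)$-small for every $A\in V$. Then $\{x:u_x\ne0\}$ is $(\tau(t,\varepsilon),100\sqrt\varepsilon)$-small.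
\end{lemma}

\begin{proof}
Let $X_A=\{x:u_x(A)\ne0\}$, with witness $F_A$. Put $\zeta=\varepsilon/(16\,t\,16^t)$ and $K=\{i:\Pr_A(i\in F_A)\ge\zeta\}$. Since $\zeta\ge\eta$ in the notation of \eqref{eq:tau}, we get $|K|\le t/\zeta\le t'\le\tau(t,\varepsilon)$ from \eqref{eq:heavy}. Fix $G\supseteq K$ and $A\in V$, and let $U_Y=F_Y\cup F_{A+Y}$ and $E_Y=X_Y\cup X_{A+Y}$ for $Y\in V$. The family $(U_Y)_Y$ is $(2t,2\zeta)$-spread outside $G$ because $Y$ and $A+Y$ are uniform, and $\nu_{U_Y}(E_Y)\le2\varepsilon$ by \eqref{eq:union}. By linearity $X_A\subseteq\bigcap_YE_Y$, so Lemma~\ref{lem:avg} gives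
\[
\lambda_G(X_A)\le4\varepsilon+4\cdot2t\cdot2\zeta\cdot4^{2t}=4\varepsilon+16\,t\,\zeta\,16^t=5\varepsilon .
\]
By \eqref{eq:fubini}, $\lambda_G(u_x\ne0)\le10\varepsilon\le100\sqrt\varepsilon$ for every $G\supseteq K$.
\end{proof}

\section{Approximately linear maps}\label{sec:linear}

The main step is to replace maps that are approximately additive by maps that are linear.

\begin{proposition}\label{prop:linear}
Let $t\ge1$ be an integer and $0<\varepsilon\le10^{-6}$. Let $V$ be a finite vector space and let $f_x\colon V\to\mathbb F_2$ $(x\in\Omega)$ satisfy $f_x(0)=0$. Suppose that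
\[
E_{Y,T}=\{x:f_x(Y+T)\ne f_x(Y)+f_x(T)\}
\]
is $(t,\varepsilon)$-small for all $Y,T\in V$. Then there are linear maps $g_x\colon V\to\mathbb F_2$ $(x\in\Omega)$ such that $\{x:f_x(A)\ne g_x(A)\}$ is $(\tau(t,\varepsilon),100\sqrt\varepsilon)$-small for every $A\in V$.
\end{proposition}

If smallness were given by one measure, Fubini's theorem would show that most $f_x$ are additive at most pairs, and Fourier analysis on $V$ would provide a linear functional close to such an $f_x$. Here a typical $x$ may meet most of the witnesses, and $f_x$ is unconstrained at the corresponding pairs. The remedy is to correct $f_x$ first. Each $Y\in V$ casts the vote $f_x(Y)+f_x(A+Y)$ for the value at $A$, and we count only the votes of those $Y$ that are reliable at $x$. The corrected function turns out to be approximately additive with a witness that does not depend on the pair, and then the measure argument applies. The next lemma says that if any two active voters from two electorates are unlikely to disagree, then the second electorate follows the majority of the first.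

\begin{lemma}[Voting]\label{lem:vote}
Let $(U_Y)_Y$ and $(U'_Z)_Z$ be $(u,\theta)$-spread outside $G$, and let $0<\kappa\le1$ satisfy $8u\theta4^u\le\sqrt\kappa$. Let $v_x(Y),v'_x(Z)\in\mathbb F_2$ satisfy
\[
\nu_{U_Y\cup U'_Z}\big(\{x:v_x(Y)\ne v'_x(Z)\}\big)\le\kappa\qquad\text{for all }Y,Z .
\]
Let $w_x$ be the majority value of $v_x(Y)$ over the $Y$ active at $x$, with $w_x=0$ if there is a tie or no active $Y$. Then with $\lambda_G$-probability at least $1-2\sqrt\kappa$ there is a $Z$ active at $x$, and at most a $16\sqrt\kappa$ fraction of the active $Z$ satisfy $v'_x(Z)\ne w_x$.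
\end{lemma}

\begin{proof}
Let $p,\bar p$ be as in Lemma~\ref{lem:conc}(b), and $p',\bar p'$ the same quantities for $(U'_Z)_Z$. Off an event of probability at most $8u\theta4^u\le\sqrt\kappa$ we have $p(x)>\bar p/2$ and $p'(x)>\bar p'/2$. Let
\[
r(x)=\Pr\nolimits_{Y,Z}\big(Y\text{ and }Z\text{ are active at }x\text{ and }v_x(Y)\ne v'_x(Z)\big).
\]
By \eqref{eq:cond}, $\mathbb E_x\,r(x)\le\kappa\,\mathbb E_{Y,Z}2^{-|(U_Y\cup U'_Z)\setminus G|}$. The integrand equals $2^{-|U_Y\setminus G|}2^{-|U'_Z\setminus G|}$ when $U_Y\setminus G$ and $U'_Z\setminus G$ are disjoint, and it is at most $1$ for the other pairs, which have probability at most $u\theta$ by Lemma~\ref{lem:conc}(a). Moreover $u\theta\le4^{-u}\le\bar p\bar p'$. Hence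
\[
\mathbb E_x\,r(x)\le\kappa(\bar p\bar p'+u\theta)\le2\kappa\bar p\bar p',
\]
and by Markov's inequality $r(x)<2\sqrt\kappa\,\bar p\bar p'$ off an event of probability at most $\sqrt\kappa$.

Let $x$ avoid both events. Then $p(x),p'(x)>0$ and $r(x)\le8\sqrt\kappa\,p(x)p'(x)$. At least half of the active $Y$ have $v_x(Y)=w_x$, and there are only two values, so an active $Z$ with $v'_x(Z)\ne w_x$ disagrees with each of these $Y$. Therefore
\[
\Pr\nolimits_Z\big(Z\text{ is active and }v'_x(Z)\ne w_x\big)\cdot\frac{p(x)}2\le r(x)\le8\sqrt\kappa\,p(x)p'(x).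
\]
Dividing by $p(x)p'(x)/2$ gives the bound on the fraction.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:linear}]
Let $\eta,t',\eta'$ be as in \eqref{eq:tau}, and let $F_{Y,T}$ be a witness for $E_{Y,T}$. We remove heavy coordinates twice, once for each variable:
\[
K_Y=\{i:\Pr\nolimits_T(i\in F_{Y,T})\ge\eta\}\quad(Y\in V),\qquad K=\{i:\Pr\nolimits_Y(i\in K_Y)\ge\eta'\}.
\]
By \eqref{eq:heavy}, $|K_Y|\le t/\eta=t'$ and $|K|\le t'/\eta'$.

\medskip
\emph{Step 1: quadruples.} Two votes $f_x(Y)+f_x(A+Y)$ and $f_x(Z)+f_x(A+Z)$ agree if and only if $f_x$ sums to $0$ over the quadruple $(Y,A+Y,Z,A+Z)$, whose entries sum to $0$. Lemma~\ref{lem:vote} requires a witness for disagreement that splits into a part depending on $Y$ and a part depending on $Z$. The witnesses $F_{Y,T}$ do not split, but the following ones do.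
\begin{equation}\label{eq:quad}
Y_1+Y_2+Y_3+Y_4=0\ \Longrightarrow\ \nu_{K_{Y_1}\cup\dots\cup K_{Y_4}}\Big(\Big\{x:\sum_{j=1}^4f_x(Y_j)\ne0\Big\}\Big)\le9\varepsilon .
\end{equation}
For $T\in V$ put $T'=T+Y_1+Y_3$, so that $Y_3+T'=Y_1+T$ and $Y_4+T'=Y_2+T$. Let
\[
E_T=E_{Y_1,T}\cup E_{Y_2,T}\cup E_{Y_3,T'}\cup E_{Y_4,T'},\qquad U_T=F_{Y_1,T}\cup F_{Y_2,T}\cup F_{Y_3,T'}\cup F_{Y_4,T'} .
\]
If $x\notin E_T$, then
\begin{align*}
f_x(Y_1+T)&=f_x(Y_1)+f_x(T), & f_x(Y_1+T)&=f_x(Y_3)+f_x(T'),\\
f_x(Y_2+T)&=f_x(Y_2)+f_x(T), & f_x(Y_2+T)&=f_x(Y_4)+f_x(T').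
\end{align*}
In the sum of these four equations every term other than the $f_x(Y_j)$ occurs twice, so $\sum_jf_x(Y_j)=0$. Thus the set in \eqref{eq:quad} is contained in $\bigcap_TE_T$. We have $\nu_{U_T}(E_T)\le4\varepsilon$ by \eqref{eq:union}. If $G\supseteq\bigcup_jK_{Y_j}$, then $(U_T)_T$ is $(4t,4\eta)$-spread outside $G$, because $T$ and $T'$ are both uniform. Lemma~\ref{lem:avg} gives the bound $8\varepsilon+4\cdot4t\cdot4\eta\cdot4^{4t}=8\varepsilon+\varepsilon$ for each such $G$, which proves \eqref{eq:quad}.

\medskip
\emph{Step 2: the corrected function.} For $A,Y\in V$ put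
\[
v^A_x(Y)=f_x(Y)+f_x(A+Y),\qquad U^A_Y=K_Y\cup K_{A+Y},
\]
and let $w_x(A)$ be the majority value of $v^A_x(Y)$ over the $Y$ with $x\cap U^A_Y=\emptyset$, with the convention of Lemma~\ref{lem:vote}. The function $w_x$ does not depend on any set $G$; this matters because $\nu_F$ requires a bound for all $G\supseteq F$ at once. We shall apply Lemma~\ref{lem:vote} with
\[
u=3t',\qquad\theta=3\eta',\qquad\kappa=9\varepsilon ,
\]
which is allowed because $8\cdot3t'\cdot3\eta'\cdot4^{3t'}=72\,t'\eta'\,64^{t'}=3\sqrt\varepsilon=\sqrt\kappa$. For $i\notin K$ and fixed $C\in V$ we have $\Pr_Y(i\in K_{C+Y})<\eta'$, as $C+Y$ is uniform. So a family whose members are unions of at most three sets $K_{C+Y}$, with fixed shifts $C$, is $(u,\theta)$-spread outside every $G\supseteq K$. This applies to $(U^A_Y)_Y$.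

\medskip
\emph{Step 3: $w_x$ is approximately additive, with the single witness $K$.} We claim that for all $A,B\in V$,
\begin{equation}\label{eq:wadd}
\nu_K\big(\{x:w_x(A+B)\ne w_x(A)+w_x(B)\}\big)\le18\sqrt\varepsilon .
\end{equation}
The identity
\begin{equation}\label{eq:tele}
v^A_x(Z)+v^B_x(A+Z)=f_x(Z)+f_x(A+B+Z)=v^{A+B}_x(Z)
\end{equation}
holds for every $Z$, so it suffices to find one $Z$ at which the three votes in \eqref{eq:tele} equal $w_x(A)$, $w_x(B)$ and $w_x(A+B)$. The three majorities are taken over different sets of active voters, so we compare all of them with one common electorate. Let $G\supseteq K$ and $U'_Z=K_Z\cup K_{A+Z}\cup K_{A+B+Z}$ for $Z\in V$, and apply Lemma~\ref{lem:vote} three times with this family $(U'_Z)_Z$ and the following data.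
\[
\begin{array}{lll}
\text{first family} & v'_x(Z) & \text{quadruple in \eqref{eq:quad}}\\[2pt]
(U^A_Y,\,v^A_x) & v^A_x(Z) & (Y,\ A+Y,\ Z,\ A+Z)\\
(U^B_Y,\,v^B_x) & v^B_x(A+Z) & (Y,\ B+Y,\ A+Z,\ A+B+Z)\\
(U^{A+B}_Y,\,v^{A+B}_x) & v^{A+B}_x(Z) & (Y,\ A+B+Y,\ Z,\ A+B+Z)
\end{array}
\]
In each row the quadruple sums to $0$, the two votes differ exactly when $f_x$ has nonzero sum over it, and the four sets $K_{Y_j}$ lie in the union of the set from the first family with $U'_Z$. So \eqref{eq:quad} gives the hypothesis of the lemma. Off an event of $\lambda_G$-probability at most $3\cdot2\sqrt\kappa=18\sqrt\varepsilon$, there are active $Z$, and the fraction of them that deviates from the majority in at least one row is at most $3\cdot16\sqrt\kappa=144\sqrt\varepsilon<1$. Any other active $Z$ is as required, and \eqref{eq:wadd} follows.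

\medskip
\emph{Step 4: $w_x$ is close to $f_x$.} We claim that for all $A\in V$,
\begin{equation}\label{eq:wf}
\nu_{K\cup K_A\cup K_0}\big(\{x:w_x(A)\ne f_x(A)\}\big)\le6\sqrt\varepsilon .
\end{equation}
Let $G\supseteq K\cup K_A\cup K_0$. Apply Lemma~\ref{lem:vote} to $(U^A_Y,v^A_x)$ and an electorate with a single voter, whose set is $U'=K_A\cup K_0$ and whose vote is $f_x(A)$. This one-member family is spread outside $G$ because $|U'|\le2t'$ and $U'\subseteq G$. The hypothesis on disagreement is \eqref{eq:quad} for the quadruple $(A,0,Y,A+Y)$; this is the only use of $f_x(0)=0$. Off an event of probability at most $2\sqrt\kappa=6\sqrt\varepsilon$, the fraction of deviating voters is at most $16\sqrt\kappa<1$, which for one voter means $f_x(A)=w_x(A)$.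

\medskip
\emph{Step 5: linearization.} Recall that the functions $A\mapsto(-1)^{\gamma(A)}$, with $\gamma$ in the dual space $V^*$, form an orthonormal basis of the real functions on $V$ for the inner product $\mathbb E_A\,\sigma(A)\sigma'(A)$. Thus $\sigma=\sum_\gamma\hat\sigma(\gamma)(-1)^\gamma$ with $\hat\sigma(\gamma)=\mathbb E_A\,\sigma(A)(-1)^{\gamma(A)}$, and $\sum_\gamma\hat\sigma(\gamma)^2=\mathbb E_A\,\sigma(A)^2$. Fix $x$, let $\sigma=(-1)^{w_x}$ and
\[
\alpha_x=\Pr\nolimits_{A,B}\big(w_x(A+B)\ne w_x(A)+w_x(B)\big).
\]
Expand the three factors of $\sigma(A)\sigma(B)\sigma(A+B)$ with functionals $\gamma_1,\gamma_2,\gamma_3$. The average of $(-1)^{(\gamma_1+\gamma_3)(A)}(-1)^{(\gamma_2+\gamma_3)(B)}$ over $A,B$ is $1$ if $\gamma_1=\gamma_2=\gamma_3$ and $0$ otherwise. Hence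
\[
1-2\alpha_x=\mathbb E_{A,B}\,\sigma(A)\sigma(B)\sigma(A+B)=\sum_\gamma\hat\sigma(\gamma)^3\le\max_\gamma\hat\sigma(\gamma)\sum_\gamma\hat\sigma(\gamma)^2=\max_\gamma\hat\sigma(\gamma).
\]
Let $g_x\in V^*$ maximize $\hat\sigma$. Since $\hat\sigma(g_x)=1-2\Pr_Y(w_x(Y)\ne g_x(Y))$, we obtain $\Pr_Y(w_x(Y)\ne g_x(Y))\le\alpha_x$.

This is closeness for most $Y$ at each $x$, and we need it for most $x$ at each given $A$. Fix $A$. If $w_x(A+Y)=w_x(A)+w_x(Y)$, $w_x(Y)=g_x(Y)$ and $w_x(A+Y)=g_x(A+Y)$ for some $Y$, then $w_x(A)=g_x(A+Y)+g_x(Y)=g_x(A)$. So if $w_x(A)\ne g_x(A)$, one of the three equations fails for every $Y$, and averaging over $Y$ gives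
\[
1[w_x(A)\ne g_x(A)]\le\Pr\nolimits_Y\big(w_x(A+Y)\ne w_x(A)+w_x(Y)\big)+2\alpha_x .
\]
Take the expectation under $\lambda_G$ with $G\supseteq K$. The bound \eqref{eq:wadd} holds for all pairs under this one measure, so the averages can be exchanged, and $\lambda_G(w_x(A)\ne g_x(A))\le3\cdot18\sqrt\varepsilon=54\sqrt\varepsilon$. Together with \eqref{eq:wf},
\[
\nu_{K\cup K_A\cup K_0}\big(\{x:f_x(A)\ne g_x(A)\}\big)\le60\sqrt\varepsilon\le100\sqrt\varepsilon ,
\]
and $|K\cup K_A\cup K_0|\le t'/\eta'+2t'\le\tau(t,\varepsilon)$.
\end{proof}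

\section{Stability of approximate homomorphisms}\label{sec:hom}

We return to $\Omega_n$ and the levels $\mathcal S_k$. By the choice of $t_k$ and $\varepsilon_k$, each of \eqref{eq:level}, Lemma~\ref{lem:vanish} and Proposition~\ref{prop:linear} passes from $\mathcal S_k$ to $\mathcal S_{k+1}$ for $k<n$. For a finite nonempty set $a$, the algebra $\mathcal P(a)$ is a vector space over $\mathbb F_2$ with addition $\triangle$ and zero $\emptyset$, and $\cap$ is bilinear because it distributes over $\triangle$. We identify $\{0,1\}$ with $\mathbb F_2$.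

\begin{theorem}\label{thm:stab}
Let $k\ge1$ and $k+7\le n$, let $a$ be a finite nonempty set, and let $f_x\colon\mathcal P(a)\to\{0,1\}$ $(x\in\Omega_n)$ satisfy $f_x(\emptyset)=0$. Suppose that for all $A,B\subseteq a$ the sets
\[
\{x:f_x(A\triangle B)\ne f_x(A)+f_x(B)\},\quad\{x:f_x(A\cap B)\ne f_x(A)f_x(B)\},\quad\{x:f_x(a)\ne1\}
\]
are in $\mathcal S_k$. Then there is $h\colon\Omega_n\to a$ such that $\{x:f_x(A)=1\}\,\triangle\,h^{-1}[A]\in\mathcal S_{k+7}$ for all $A\subseteq a$.
\end{theorem}

\begin{proof}
Proposition~\ref{prop:linear} gives linear $g_x$ with $D_A=\{x:f_x(A)\ne g_x(A)\}\in\mathcal S_{k+1}$ for all $A$. The $g_x$ are multiplicative only approximately, but the defect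
\[
q_x(A,B)=g_x(A\cap B)+g_x(A)g_x(B)
\]
is now bilinear, so the vanishing lemma applies to it. If $x$ lies outside $D_{A\cap B}$, $D_A$, $D_B$ and $\{x:f_x(A\cap B)\ne f_x(A)f_x(B)\}$, then $g_x(A\cap B)=f_x(A\cap B)=f_x(A)f_x(B)=g_x(A)g_x(B)$. These four sets are in $\mathcal S_{k+1}$, and grouping them in pairs we get $\{x:q_x(A,B)\ne0\}\in\mathcal S_{k+3}$ from \eqref{eq:level}. For fixed $A$, Lemma~\ref{lem:vanish} applied to the functionals $B\mapsto q_x(A,B)$ gives $\{x:q_x(A,\cdot)\ne0\}\in\mathcal S_{k+4}$. Applied again, to the linear maps $A\mapsto q_x(A,\cdot)$ into the dual space of $\mathcal P(a)$, it gives $\{x:q_x\ne0\}\in\mathcal S_{k+5}$. Also $\{x:g_x(a)\ne1\}\subseteq\{x:f_x(a)\ne1\}\cup D_a\in\mathcal S_{k+2}$. Hence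
\[
X=\{x:q_x\ne0\}\cup\{x:g_x(a)\ne1\}\in\mathcal S_{k+6}.
\]
Let $x\notin X$. Then $g_x$ is linear and multiplicative and $g_x(a)=1$. Since $\sum_{y\in a}g_x(\{y\})=g_x(a)=1$, there is $y$ with $g_x(\{y\})=1$, and it is unique because $g_x(\{y\})g_x(\{y'\})=g_x(\emptyset)=0$ for $y\ne y'$. Let $h(x)$ be this $y$; by linearity $g_x(A)=1$ if and only if $h(x)\in A$. For $x\in X$ let $h(x)\in a$ be arbitrary. The set in the theorem is contained in $D_A\cup X\in\mathcal S_{k+7}$.
\end{proof}

In terms of the submeasures this reads as follows.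

\begin{theorem}[Uniform stability]\label{thm:uniform}
Let $n\ge1$ and $\delta\ge0$, let $a$ be any finite nonempty set, and let $f\colon\mathcal P(a)\to\mathcal P(b_n)$ satisfy $f(\emptyset)=\emptyset$. Suppose that for all $A,B\subseteq a$ the sets
\[
f(A\triangle B)\,\triangle\,f(A)\,\triangle\,f(B),\qquad f(A\cap B)\,\triangle\,(f(A)\cap f(B)),\qquad b_n\setminus f(a)
\]
have $\phi_n$-value at most $\delta$. Then there is $h\colon b_n\to a$ with $\phi_n\big(f(A)\,\triangle\,h^{-1}[A]\big)\le\delta+\frac8n$ for all $A\subseteq a$.
\end{theorem}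

\begin{proof}
Let $k=\max(1,\lfloor n\delta\rfloor)$. Then $k\le n\delta+1$, so $(k+7)/n\le\delta+8/n$. If $k+7>n$, then $(k+7)/n\ge(n+1)/n$ bounds all values of $\phi_n$, and any $h$ works. Let $k+7\le n$ and put $f_x(A)=1[x\in f(A)]$. The three sets above are the three sets in Theorem~\ref{thm:stab}. Their $L_n$-values are integers not exceeding $n\delta$, so the sets are in $\mathcal S_k$. Theorem~\ref{thm:stab} gives $h$ with distance at most $(k+7)/n$.
\end{proof}

The hypothesis on the unit cannot be dropped: the constant map $f=\emptyset$ preserves $\triangle$ and $\cap$, while $h^{-1}[a]=b_n$ and $\phi_n(b_n)>1$.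

\section{The Radon--Nikodym property}\label{sec:rn}

\begin{theorem}\label{thm:rn}
The ideal $\mathcal I$ has the RN property.
\end{theorem}

Theorems~\ref{thm:path} and~\ref{thm:rn} together prove Theorem~\ref{thm:main}. The proof of Theorem~\ref{thm:rn} uses only the description \eqref{eq:ideal} of $\mathcal I$ and Theorem~\ref{thm:uniform}. Fix a homomorphism $\Phi\colon\mathcal P(\omega)/\mathrm{fin}\to\mathcal P(\omega)/\mathcal I$ with a continuous lifting $H$. Let $d_n(X,Y)=\phi_n((X\triangle Y)\cap b_n)$, so that $[X]=[Y]$ if and only if $d_n(X,Y)\to0$.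

By continuity, $H(A)\cap b_n$ depends on a finite initial segment of $A$, but these segments overlap for different $n$ and all contain $0$. A function $h$ that lifts $\Phi$ must have $h^{-1}[\{j\}]\in\mathcal I$, so we want the values of $h$ on $b_n$ to lie in a finite interval that moves to infinity. To arrange this we must make $H(A)\cap b_n$ nearly independent of the beginning of $A$, uniformly in $A$. Since $H$ lifts a map defined modulo finite sets, this independence holds for each $A$ from some $n$ on, and the Baire category theorem makes it uniform for sets with a prescribed trace on a suitable interval.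

\begin{lemma}\label{lem:baire}
There are $0=l_0<l_1<\cdots$, $0=N_0<N_1<\cdots$ and sets $s_i\subseteq a_i:=[l_i,l_{i+1})$ such that for all $i$ and all $A,A'\subseteq\omega$:
\begin{enumerate}
\item[(i)] if $A\setminus l_i=A'\setminus l_i$ and $A\cap a_i=s_i$, then $d_n(H(A),H(A'))\le2^{-i}$ for all $n\ge N_{i+1}$;
\item[(ii)] if $A\cap l_{i+1}=A'\cap l_{i+1}$, then $H(A)\cap b_n=H(A')\cap b_n$ for all $n<N_{i+1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose $l_i$ and $N_i$ are chosen. For $N\ge1$ let $\mathcal C_N$ be the set of all $A$ with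
\[
d_n\big(H((A\setminus l_i)\cup s),H((A\setminus l_i)\cup s')\big)\le2^{-i}\qquad\text{for all }s,s'\subseteq l_i\text{ and }n\ge N .
\]
For fixed $s$ and $n$ the map $A\mapsto H((A\setminus l_i)\cup s)\cap b_n$ is continuous with finitely many values, hence locally constant; so each condition is clopen and $\mathcal C_N$ is closed. The sets $\mathcal C_N$ increase. They cover $\mathcal P(\omega)$: for given $A$ and each of the finitely many pairs $s,s'$, the two arguments of $H$ are equal modulo $\mathrm{fin}$, so $d_n\to0$. By the Baire category theorem some $\mathcal C_N$ contains a basic clopen set $\{A:A\cap l'=\sigma\}$, and we may take $N>N_i$ and $l'>l_i$. Put $N_{i+1}=N$ and $s_i=\sigma\setminus l_i$. Membership in $\mathcal C_N$ depends only on $A\setminus l_i$, so $\mathcal C_N$ contains every $A$ with $A\cap[l_i,l')=s_i$. The map $A\mapsto H(A)\cap\bigcup_{n<N_{i+1}}b_n$ is locally constant on a compact space, so it depends only on $A\cap l$ for all large $l$. Choose such an $l\ge l'$ as $l_{i+1}$. Then (ii) holds, and (i) holds because $A\cap a_i=s_i$ implies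 $A\cap[l_i,l')=s_i$.
\end{proof}

An arbitrary set $A$ does not have the traces $s_i$. We therefore treat the even and the odd intervals separately, and fill the intervals that are not in use with the $s_i$. For $r\in\{0,1\}$ let
\[
J_r=\bigcup\{a_i:i\equiv r\bmod2\},\qquad S^r=\bigcup\{s_i:i\not\equiv r\bmod2\}\subseteq J_{1-r},
\]
and let $Q_0=H(J_0)$ and $Q_1=\omega\setminus Q_0$. Since $J_1$ is the complement of $J_0$, we have $[Q_r]=\Phi[J_r]$ for both $r$. Fix $r$. From now on $i$ ranges over the integers $i\ge1$ with $i\equiv r\bmod2$. The intervals $[N_i,N_{i+2})$ are disjoint and cover all large $n$; we say that $n$ \emph{belongs to} $i$ if $N_i\le n<N_{i+2}$, and put $C_i=Q_r\cap\bigcup\{b_n:n\text{ belongs to }i\}$.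

\begin{lemma}\label{lem:local}
There are maps $\Gamma_i\colon\mathcal P(a_i)\to\mathcal P(C_i)$ with $\Gamma_i(\emptyset)=\emptyset$ such that $\Gamma(A)=\bigcup_i\Gamma_i(A\cap a_i)$ satisfies $[\Gamma(A)]=\Phi[A]$ for all $A\subseteq J_r$.
\end{lemma}

\begin{proof}
Write $S=S^r$. We first show that for $A\subseteq J_r$ and $n$ belonging to $i$,
\begin{equation}\label{eq:local}
d_n\big(H(A\cup S),H((A\cap a_i)\cup S)\big)\le2^{-(i-1)}.
\end{equation}
Let $A'=(A\setminus l_{i-1})\cup S$. The sets $A\cup S$ and $A'$ agree outside $l_{i-1}$, and both have trace $s_{i-1}$ on $a_{i-1}$ because $A$ misses $a_{i-1}$. Since $n\ge N_i$, Lemma~\ref{lem:baire}(i) for the index $i-1$ gives $d_n(H(A\cup S),H(A'))\le2^{-(i-1)}$. Since $A$ misses $a_{i-1}$ and $a_{i+1}$, we have $A\cap[l_{i-1},l_{i+2})=A\cap a_i$, so $A'$ and $(A\cap a_i)\cup S$ agree on $l_{i+2}$. Since $n<N_{i+2}$, part (ii) for the index $i+1$ gives $H(A')\cap b_n=H((A\cap a_i)\cup S)\cap b_n$. This proves \eqref{eq:local}.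

For $D\subseteq a_i$ let $\Gamma^\circ_i(D)=H(D\cup S)\cap C_i$, and for $A\subseteq J_r$ let $\Gamma^\circ(A)=\bigcup_i\Gamma^\circ_i(A\cap a_i)$. If $n$ belongs to $i$, then $\Gamma^\circ(A)\cap b_n=H((A\cap a_i)\cup S)\cap Q_r\cap b_n$, so \eqref{eq:local} gives $d_n(\Gamma^\circ(A),H(A\cup S)\cap Q_r)\le2^{-(i-1)}$. As $n\to\infty$ the index $i$ tends to infinity, and therefore
\[
[\Gamma^\circ(A)]=\Phi[A\cup S]\wedge\Phi[J_r]=\Phi[(A\cup S)\cap J_r]=\Phi[A].
\]
In particular $\Gamma^\circ(\emptyset)\in\mathcal I$. Let $\Gamma_i(\emptyset)=\emptyset$ and $\Gamma_i(D)=\Gamma^\circ_i(D)$ for $D\ne\emptyset$. Then $\Gamma(A)\,\triangle\,\Gamma^\circ(A)\subseteq\bigcup_i\Gamma_i^\circ(\emptyset)=\Gamma^\circ(\emptyset)$, so $[\Gamma(A)]=\Phi[A]$.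
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rn}]
Keep $r$ fixed at first. The map $\Gamma$ respects the Boolean operations modulo $\mathcal I$ for each pair of sets. Because $\Gamma$ acts block by block, the worst pairs of all blocks can be glued into one pair, which makes the errors uniformly small. For $n$ belonging to $i$ let $\delta_n$ be the largest $\phi_n$-value of the trace on $b_n$ of a set
\[
\Gamma_i(D\triangle D')\,\triangle\,\Gamma_i(D)\,\triangle\,\Gamma_i(D'),\qquad\Gamma_i(D\cap D')\,\triangle\,(\Gamma_i(D)\cap\Gamma_i(D')),\qquad C_i\setminus\Gamma_i(a_i)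
\]
with $D,D'\subseteq a_i$. We claim that $\delta_n\to0$. Otherwise, since only finitely many $n$ belong to each $i$, there are $\delta>0$, one of the three kinds of error, an infinite set $M$ of indices, and for $i\in M$ a number $n_i$ belonging to $i$ and sets $D_i,D'_i\subseteq a_i$ such that the error of this kind has $\phi_{n_i}$-value greater than $\delta$ on $b_{n_i}$. Let $A=\bigcup_{i\in M}D_i$ and $A'=\bigcup_{i\in M}D'_i$. On $b_{n_i}$ the corresponding one of the sets
\[
\Gamma(A\triangle A')\,\triangle\,\Gamma(A)\,\triangle\,\Gamma(A'),\qquad\Gamma(A\cap A')\,\triangle\,(\Gamma(A)\cap\Gamma(A')),\qquad Q_r\setminus\Gamma(J_r)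
\]
coincides with that error, so the set is not in $\mathcal I$. But all three sets are in $\mathcal I$ by Lemma~\ref{lem:local}, since $\Phi$ is a homomorphism and $\Phi[J_r]=[Q_r]$. This proves the claim.

Let $n$ belong to $i$. The map $\Gamma_i$ gives subsets of $Q_r$ only, so we complete it on $b_n\setminus Q_r$ by an exact homomorphism: for $D\subseteq a_i$ let
\[
f(D)=\begin{cases}(\Gamma_i(D)\cap b_n)\cup(b_n\setminus Q_r)&\text{if }l_i\in D,\\ \Gamma_i(D)\cap b_n&\text{otherwise.}\end{cases}
\]
Then $f(\emptyset)=\emptyset$. No point of $b_n\setminus Q_r$ lies in an error set of $f$, and on $b_n\cap Q_r=b_n\cap C_i$ the error sets of $f$ are those that define $\delta_n$. Theorem~\ref{thm:uniform} gives $h_n\colon b_n\to a_i$ with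
\[
\phi_n\big(f(D)\,\triangle\,h_n^{-1}[D]\big)\le\delta_n+\tfrac8n\qquad\text{for all }D\subseteq a_i .
\]
The size of $a_i$ depends on $H$ and is not bounded in terms of $n$; this is why stability had to be uniform in the algebra.

Define $h^r\colon Q_r\to J_r$ to be $h_n$ on $b_n\cap Q_r$ if $n$ belongs to some $i$, and arbitrarily on the finitely many remaining points. Let $A\subseteq J_r$, let $n$ belong to $i$, and put $D=A\cap a_i$. For $x\in b_n\cap Q_r$ we have $h^r(x)\in A$ if and only if $h_n(x)\in D$, and $x\in\Gamma(A)$ if and only if $x\in f(D)$. So $d_n((h^r)^{-1}[A],\Gamma(A))\le\delta_n+8/n\to0$, and $[(h^r)^{-1}[A]]=\Phi[A]$ for all $A\subseteq J_r$.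

Finally let $h=h^0\cup h^1\colon\omega\to\omega$. For $A\subseteq\omega$ we have $h^{-1}[A]=(h^0)^{-1}[A\cap J_0]\cup(h^1)^{-1}[A\cap J_1]$, hence
\[
[h^{-1}[A]]=\Phi[A\cap J_0]\vee\Phi[A\cap J_1]=\Phi[A].
\]
So $A\mapsto h^{-1}[A]$ is a completely additive lifting of $\Phi$.
\end{proof}

\section{Baire liftings, restrictions and a tall example}\label{sec:more}

A map $H\colon\mathcal P(\omega)\to\mathcal P(\omega)$ is \emph{Baire measurable} if preimages of open sets have the Baire property, that is, differ from an open set by a meager set. We use the standard fact that the restriction of such a map to some comeager set is continuous.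

\begin{theorem}[Baire liftings]\label{thm:baire}
Every homomorphism $\Phi\colon\mathcal P(\omega)/\mathrm{fin}\to\mathcal P(\omega)/\mathcal I$ with a Baire-measurable lifting has a completely additive lifting.
\end{theorem}

\begin{proof}
By Theorem~\ref{thm:rn} it suffices to find a continuous lifting. Let $H$ be a Baire-measurable lifting whose restriction to $\mathcal G=\bigcap_iO_i$ is continuous, where $O_0\supseteq O_1\supseteq\cdots$ are open and dense. We choose $0=l_0<l_1<\cdots$ and $s_i\subseteq a_i=[l_i,l_{i+1})$ such that $A\cap a_i=s_i$ implies $A\in O_i$. Given $l_i$, list the subsets of $l_i$ as $\sigma_1,\dots,\sigma_p$, and start with $l^0=l_i$ and $s^0=\emptyset$. Given $l^{j-1}$ and $s^{j-1}\subseteq[l_i,l^{j-1})$, the open dense set $O_i$ contains a basic clopen subset of $\{A:A\cap l^{j-1}=\sigma_j\cup s^{j-1}\}$. So there are $l^j>l^{j-1}$ and $s^j\subseteq[l_i,l^j)$ with $s^j\cap l^{j-1}=s^{j-1}$ and $\{A:A\cap l^j=\sigma_j\cup s^j\}\subseteq O_i$. Put $l_{i+1}=l^p$ and $s_i=s^p$. If $A\cap a_i=s_i$ and $A\cap l_i=\sigma_j$, then $A\cap l^j=\sigma_j\cup s^j$,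 so $A\in O_i$.

Since the $O_i$ decrease, $A\in\mathcal G$ whenever $A\cap a_i=s_i$ for infinitely many $i$. Define $J_r$ and $S^r$ from these $a_i,s_i$ as in Section~\ref{sec:rn}, and let $Q=H(J_0)$. The maps $A\mapsto(A\cap J_r)\cup S^r$ are continuous with values in $\mathcal G$, so
\[
A\mapsto\big(H((A\cap J_0)\cup S^0)\cap Q\big)\cup\big(H((A\cap J_1)\cup S^1)\setminus Q\big)
\]
is continuous. Since $[Q]=\Phi[J_0]$, $[\omega\setminus Q]=\Phi[J_1]$ and $S^r\cap J_r=\emptyset$, the value at $A$ represents $\Phi[A\cap J_0]\vee\Phi[A\cap J_1]=\Phi[A]$.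
\end{proof}

For infinite $Z\subseteq\omega$ let $\mathcal I\upharpoonright Z=\{A\subseteq Z:A\in\mathcal I\}$, regarded as an ideal on $\omega$ through the increasing enumeration of $Z$. It equals $\operatorname{Exh}(\phi\upharpoonright\mathcal P(Z))$, so it is an analytic P-ideal.

\begin{theorem}[Heredity]\label{thm:hered}
For every infinite $Z\subseteq\omega$ the ideal $\mathcal I\upharpoonright Z$ has the RN property, also in the form of Theorem~\ref{thm:baire}.
\end{theorem}

\begin{proof}
Let $\Phi\colon\mathcal P(\omega)/\mathrm{fin}\to\mathcal P(Z)/(\mathcal I\upharpoonright Z)$ have a continuous or Baire-measurable lifting $H\colon\mathcal P(\omega)\to\mathcal P(Z)$. Let $\iota\colon\omega\setminus Z\to\omega$ be the inclusion and put $H'(A)=H(A)\cup\iota^{-1}[A]$. On $Z$ the map $H'$ respects the Boolean operations and finite changes of $A$ modulo $\mathcal I$. On $\omega\setminus Z$ it respects the operations exactly, and a finite change of $A$ changes $\iota^{-1}[A]$ by a finite set. So $H'$ lifts a homomorphism $\mathcal P(\omega)/\mathrm{fin}\to\mathcal P(\omega)/\mathcal I$.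 Each condition $x\in H'(A)$ is either $x\in H(A)$ or the clopen condition $x\in A$, so $H'$ is continuous or Baire measurable together with $H$. Theorem~\ref{thm:rn} or~\ref{thm:baire} gives $h$ with $h^{-1}[A]\,\triangle\,H'(A)\in\mathcal I$ for all $A$. Intersecting with $Z$ shows that $A\mapsto(h\upharpoonright Z)^{-1}[A]$ lifts $\Phi$.
\end{proof}

An ideal is \emph{tall} if every infinite subset of the underlying set has an infinite subset in the ideal. The ideal $\mathcal I$ is not tall. The measure $\lambda_{[m_n]}$ is the point mass at the element $\emptyset$ of $\Omega_n=b_n$, so $\nu_F(\{\emptyset\})=1$ for all $F$ and this point has $\phi_n$-value greater than $1$; no infinite set of such points is in $\mathcal I$. These points are the only obstacle.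

\begin{corollary}[Tallness]\label{cor:tall}
There is a tall pathological analytic P-ideal with the RN property.
\end{corollary}

\begin{proof}
Let $Z=\bigcup_n(b_n\setminus\{\emptyset\})$. The analytic P-ideal $\mathcal I\upharpoonright Z$ has the RN property by Theorem~\ref{thm:hered}.

Suppose $\mathcal I\upharpoonright Z=\operatorname{Exh}(\psi)$ for a non-pathological lsc submeasure $\psi$ on $Z$. Then $\psi'(A)=\psi(A\cap Z)$ is an lsc submeasure on $\omega$ with $\mathcal I\subseteq\operatorname{Exh}(\psi')$, and it is non-pathological because each measure $\mu\le\psi$ yields the measure $A\mapsto\mu(A\cap Z)$ below $\psi'$. As in Theorem~\ref{thm:path}, $\operatorname{Exh}(\psi')$ contains an infinite union of sets $c_n$. This union is a subset of $Z$, since $m_n/3\ge1$, so it lies in $\operatorname{Exh}(\psi)\subseteq\mathcal I$, which Theorem~\ref{thm:path} excludes. Hence $\mathcal I\upharpoonright Z$ is pathological.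

An infinite $X\subseteq Z$ has an infinite subset $X'$ with $|X'\cap b_n|\le1$ for all $n$. A point $x\in X'\cap b_n$ is a nonempty subset of $[m_n]$, so $x\in B^n_i$ for some $i$ and $\phi_n(X'\cap b_n)\le1/n$ by Lemma~\ref{lem:bc}. Thus $X'\in\mathcal I\upharpoonright Z$, and $\mathcal I\upharpoonright Z$ is tall.
\end{proof}

\begin{thebibliography}{1}

\bibitem{filters}
\emph{Combinatorics of filters and ideals},
\texttt{https://www.matmor.unam.mx/\textasciitilde michael/reprints\_files/filters.pdf}.

\end{thebibliography}
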